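\title{Intrinsically 3-linked graphs on the torus}

\begin{abstract}
We construct a graph that embeds on the torus and has the property that every embedding of it in the 3-sphere contains a non-split link of three components. More generally, for every $k\ge 2$ the torus and the projective plane each carry a graph all of whose spatial embeddings contain $k+1$ disjoint cycles, one of which has odd linking number with each of the others. The graph is a fine triangulation that contains many copies of $K_6$ in general position. If a spatial embedding contains no link of the required kind, then away from a bounded number of small spots the mod 2 linking number of two cycles depends only on their homology classes in the surface. On a copy of $K_6$ that avoids the spots, this contradicts the Conway--Gordon theorem. It follows that a closed surface carries intrinsically $n$-linked graphs exactly when it is not the sphere, and that all graphs of large face-width on such a surface are intrinsically $n$-linked.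
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{spatial embedding} of a finite graph $G$ is an embedding $f$ of $G$ in the 3-sphere $S^3$, or equivalently in $\mathbb R^3$. The images of $n$ pairwise disjoint cycles of $G$ form a link of $n$ components. A link is \emph{split} if some 2-sphere embedded in its complement has components of the link on both sides, and \emph{non-split} otherwise. The graph $G$ is \emph{intrinsically $n$-linked} if for every spatial embedding $f$ there are $n$ pairwise disjoint cycles of $G$ whose images form a non-split link.

The simplest surface on which a graph can be drawn without crossings and the links that the graph forces in space are two measures of how far it is from planar, and one can ask how they constrain each other. A planar graph forces nothing: drawn in a plane in $\mathbb R^3$, it contains only split links. One step up, $K_6$ embeds on the torus and on the projective plane, and by the Conway--Gordon theorem \cite{CG} it is intrinsically 2-linked. Problem 2.3 of the list \cite{PL} asks about the next case: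

\begin{quote}
\emph{Does there exist an intrinsically 3-linked graph that embeds on the torus $S^1\times S^1$?}
\end{quote}

There is a reason to guess no. The direct way to force three components is to take two disjoint copies of $K_6$, each of which supplies a linked pair, and to add edges that merge one cycle of each pair into a single cycle (Example~\ref{ex:K12}). The torus has no room for this. A connected graph on the torus whose cycles are all contractible lifts to the plane and is therefore planar. So an embedded $K_6$ contains a noncontractible cycle, the complement of that cycle is an open annulus, and every graph in an annulus is planar. There is also a reason to guess yes. On the standard torus $|z|=|w|$ in the unit sphere of $\mathbb C^2$, the curves $t\mapsto (e^{it},e^{i(t+\theta)})/\sqrt2$ for different $\theta\in[0,2\pi)$ are Hopf fibers, and any two of them have linking number $\pm1$. A sufficiently fine graph drawn on this torus contains many disjoint cycles parallel to these curves. But a spatial embedding of a toroidal graph need not extend to the torus, and the problem is to control the embeddings that do not.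

The answer is yes. We force a specific link. For disjoint cycles $C,C'$ of a spatially embedded graph, let $\lambda(C,C')\in\mathbb Z_2$ be the linking number of their images modulo 2. For $k\ge1$, a \emph{$k$-keyring} $(Z;Y_1,\dots,Y_k)$ consists of pairwise disjoint cycles $Z,Y_1,\dots,Y_k$ with $\lambda(Z,Y_i)=1$ for all $i$. Nothing is required of $\lambda(Y_i,Y_j)$.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be the torus or the projective plane, and let $k\ge2$. There is a finite graph $G$ embedded in $\Sigma$ such that every spatial embedding of $G$ contains a $k$-keyring.
\end{theorem}

A $k$-keyring is a non-split link of $k+1$ components (Lemma~\ref{lem:nonsplit}). For the torus and $k=2$, Theorem~\ref{thm:main} therefore gives an intrinsically 3-linked graph that embeds on the torus.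

The only result from spatial graph theory that we use is the Conway--Gordon theorem. Since copies of $K_6$ cannot be disjoint, we let them cross, and we look for disjoint linked pairs among the small triangles of a fine triangulation instead. If there are many such pairs, they merge into a keyring (Section~\ref{sec:linking}). If there are few, the spatial embedding behaves, as far as $\lambda$ can detect, almost like an embedding of the whole surface. Section~\ref{sec:ideal} treats the ideal case in which no triangle is linked with anything, and Section~\ref{sec:rings} shows how to work around a few exceptional triangles. The graph $G$ is built in Section~\ref{sec:graph}, and Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof}. Section~\ref{sec:surfaces} extends the result to all closed surfaces other than the sphere and to all graphs of large face-width. Section~\ref{sec:sharp} shows that the values $\lambda(Y_i,Y_j)$ cannot be prescribed on both surfaces at once.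

\section{Linking numbers mod 2 and keyrings}\label{sec:linking}

Graphs are finite, and spatial embeddings are piecewise linear (PL); Remark~\ref{rem:wild} shows that the latter is no restriction. Subdividing edges changes neither the cycles of a graph nor the links they form. An \emph{even subgraph} is a set $z$ of edges such that every vertex has even degree in $z$. Even subgraphs are added modulo 2, that is, by symmetric difference, and every even subgraph is an edge-disjoint union of cycles. We identify a set of edges with the union of its closed edges, so \emph{disjoint} means having no common vertex.

Let $f$ be a spatial embedding of $G$, let $C$ be a cycle and let $z$ be an even subgraph disjoint from $C$. By Alexander duality $H_1(S^3\setminus f(C);\mathbb Z_2)\cong\mathbb Z_2$, and $\lambda(C,z)$ denotes the class of $f(z)$ in this group. If $z=C'$ is a cycle, this is the linking number modulo 2, which is the parity of the number of crossings of $C$ over $C'$ in a generic projection to a plane. We use four properties.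
\begin{itemize}
\item[(L1)] $\lambda(C,C')=\lambda(C',C)$ for disjoint cycles, because two generic closed curves in the plane cross an even number of times.
\item[(L2)] $\lambda(C,z+z')=\lambda(C,z)+\lambda(C,z')$ if $z$ and $z'$ are disjoint from $C$.
\item[(L3)] If $\lambda(C,z)=1$, then some cycle $Y\subseteq z$ has $\lambda(C,Y)=1$. This follows from (L2) by writing $z$ as a sum of cycles contained in $z$.
\item[(L4)] If $f(z)$ is null-homologous mod 2 in some subset of $S^3\setminus f(C)$, for instance if it is the boundary of a compact surface that misses $f(C)$, then $\lambda(C,z)=0$.
\end{itemize}

\begin{lemma}\label{lem:nonsplit}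
A $k$-keyring is a non-split link of $k+1$ components.
\end{lemma}

\begin{proof}
Suppose that a sphere $S$ in the complement of $(Z;Y_1,\dots,Y_k)$ has components on both sides. Then some $f(Y_i)$ lies in the component $V$ of $S^3\setminus S$ that does not contain $f(Z)$. By Alexander duality $H_1(V;\mathbb Z_2)=0$, so $\lambda(Z,Y_i)=0$ by (L4), a contradiction.
\end{proof}

\begin{remark}\label{rem:wild}
Theorem~\ref{thm:main} and Lemma~\ref{lem:nonsplit} also hold for topological embeddings $f\colon G\to\mathbb R^3$. Define $\lambda(C,C')$ as the mod 2 degree of the Gauss map $C\times C'\to S^2$, $(u,v)\mapsto (f(u)-f(v))/|f(u)-f(v)|$. For PL embeddings this degree counts the preimages of a generic direction, that is, the crossings of $C$ over $C'$, so the two definitions agree. Subdividing $G$ finely and moving the vertices into general position gives PL embeddings $g$ arbitrarily close to $f$. For $g$ close enough, the straight-line homotopy from $f$ to $g$ keeps the images of disjoint cycles disjoint, so $f$ and $g$ have the same $\lambda$ and the same keyrings. The Gauss map factors through $C\times(\mathbb R^3\setminus f(C))$, so its degree vanishes if $f(C')$ is null-homologous mod 2 in $\mathbb R^3\setminus f(C)$. Removing the point at infinity from the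 open set $V$ does not change $H_1$, so the proof of Lemma~\ref{lem:nonsplit} still applies.
\end{remark}

The six vertices of $K_6$ can be divided into two triples in ten ways, so $K_6$ has ten pairs of disjoint triangles. The following is the Conway--Gordon theorem \cite{CG} (also Sachs).

\begin{theorem}\label{thm:CG}
In every spatial embedding of $K_6$, the sum of $\lambda$ over the ten pairs of disjoint triangles is $1\in\mathbb Z_2$. In particular, some pair of disjoint triangles has $\lambda=1$.
\end{theorem}

The next example shows how two linked pairs produce a 2-keyring.

\begin{example}\label{ex:K12}
Every spatial embedding of $K_{12}$ contains a 2-keyring. Divide the vertices into two sets of six. Theorem~\ref{thm:CG} gives four disjoint triangles $X_1,Y_1,X_2,Y_2$ with $\lambda(X_1,Y_1)=\lambda(X_2,Y_2)=1$. If $\lambda(X_1,Y_2)=1$, then $(X_1;Y_1,Y_2)$ is a keyring, and if $\lambda(X_2,Y_1)=1$, then $(X_2;Y_1,Y_2)$ is one. Assume that both numbers are $0$. For a cycle $C$ disjoint from $Y_1$ and $Y_2$ put $v(C)=(\lambda(C,Y_1),\lambda(C,Y_2))\in\mathbb Z_2^2$, so that $v(X_1)=(1,0)$ and $v(X_2)=(0,1)$. Let $Z$ be a 4-cycle made of an edge of $X_1$, an edge of $X_2$ and two edges from $X_1$ to $X_2$. Adding $X_i$ to $Z$ replaces the edge of $X_i$ by the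 other two sides of $X_i$, so $Z$, $Z+X_1$, $Z+X_2$ and $Z+X_1+X_2$ are cycles, of lengths $4,5,5,6$. Their vectors are $v(Z)+(a,b)$ for the four choices of $(a,b)\in\mathbb Z_2^2$. One of these vectors is $(1,1)$, and the corresponding cycle forms a keyring with $Y_1$ and $Y_2$.
\end{example}

The example has two steps: reach the situation $\lambda(X_i,Y_j)=\delta_{ij}$, then correct a connecting cycle $Z$. We generalize both. Throughout the paper $k\ge2$ is fixed and
\[
M=k(2k-3).
\]

\begin{lemma}[Selection]\label{lem:select}
Let $X_1,Y_1,\dots,X_M,Y_M$ be pairwise disjoint cycles of a spatially embedded graph with $\lambda(X_i,Y_i)=1$ for all $i$. If the embedding contains no $k$-keyring, there is a set $J$ of $k$ indices with $\lambda(X_i,Y_j)=\delta_{ij}$ for all $i,j\in J$.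
\end{lemma}

\begin{proof}
Fix $i$. At most $k-1$ indices $j$ satisfy $\lambda(X_i,Y_j)=1$, since otherwise $X_i$ and $k$ of the $Y_j$ form a keyring. One of these indices is $j=i$, so at most $k-2$ are different from $i$. Define a graph on $\{1,\dots,M\}$ by joining $i\ne j$ if $\lambda(X_i,Y_j)=1$ or $\lambda(X_j,Y_i)=1$. Charge each edge to an end $i$ for which $\lambda(X_i,Y_j)=1$. Each vertex is charged at most $k-2$ times, so a subgraph induced on $m\ge1$ vertices has at most $(k-2)m$ edges, and hence a vertex of degree at most $2k-4$. Pick such a vertex, delete it together with its neighbors, and repeat. Each round deletes at most $2k-3$ vertices, so there are at least $M/(2k-3)=k$ rounds. The picked vertices are pairwise nonadjacent, and any $k$ of them form $J$.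
\end{proof}

Let $X_1,\dots,X_k,Y_1,\dots,Y_k$ be pairwise disjoint cycles of a graph. A \emph{connector} for them is a cycle $Z$ that is disjoint from every $Y_j$ and meets every $X_i$ in exactly one path $\alpha_i$ with at least one edge.

\begin{lemma}[Merging]\label{lem:merge}
If $\lambda(X_i,Y_j)=\delta_{ij}$ for $1\le i,j\le k$ and there is a connector $Z$, then the embedding contains a $k$-keyring.
\end{lemma}

\begin{proof}
For $I\subseteq\{1,\dots,k\}$ let $Z_I=Z+\sum_{i\in I}X_i$. It arises from $Z$ by replacing each $\alpha_i$ with $i\in I$ by the complementary path of $X_i$. This path has the same ends as $\alpha_i$, its interior misses $Z$, and it misses the other $X_l$. So $Z_I$ is a cycle, and it is disjoint from every $Y_j$. Take $I=\{j:\lambda(Z,Y_j)=0\}$. By (L1) and (L2),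
\[
\lambda(Z_I,Y_j)=\lambda(Z,Y_j)+\sum_{i\in I}\delta_{ij}=
\begin{cases}0+1,& j\in I,\\ 1+0,& j\notin I,\end{cases}
\]
so $(Z_I;Y_1,\dots,Y_k)$ is a $k$-keyring.
\end{proof}

\section{The ideal case: linking that depends only on homology}\label{sec:ideal}

Until the end of Section~\ref{sec:proof}, $\Sigma$ is the torus or the projective plane.

\subsection*{Geometry and homology of $\Sigma$}
We write the torus as $\mathbb R^2/\mathbb Z^2$ with the flat metric and the projective plane as $\mathbb{RP}^2=S^2/\{\pm1\}$ with the round metric. Let $H$ be the group of all translations of the torus, respectively $SO(3)$. It is a compact group that acts transitively on $\Sigma$ by isometries. Every ball of radius $1/4$ in $\Sigma$ has a chart in the plane in which geodesic segments are straight: a lift to $\mathbb R^2$, respectively a lift to $S^2$ followed by projection from the center onto a tangent plane. A \emph{short segment} is a geodesic segment of length less than $1/10$. Two short segments that meet lie in one chart, so they meet in a point or in a segment. A set is \emph{polygonal} if it is a finite union of short segments, and a disc is polygonal if its boundary is.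

For an even subgraph $z$ of a graph embedded in $\Sigma$, let $[z]\in H_1(\Sigma;\mathbb Z_2)$ be its class. The intersection number $x\cdot y\in\mathbb Z_2$ of two classes is the parity of the number of crossings of representatives in general position; it vanishes if $x$ and $y$ have disjoint representatives. On the torus the group is $\mathbb Z_2^2$ and $(a,b)\cdot(c,d)=ad+bc$. On the projective plane the group is $\mathbb Z_2$, generated by the class $x$ of a projective line, and $x\cdot x=1$ because two lines meet once. We record two consequences.
\begin{itemize}
\item[(I1)] On the torus, disjoint cycles with nonzero classes have the same class, because the three products $(1,0)\cdot(0,1)$, $(1,0)\cdot(1,1)$, $(0,1)\cdot(1,1)$ equal $1$.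
\item[(I2)] On the projective plane, two cycles with nonzero classes always meet.
\end{itemize}
Since $H$ is connected, its elements preserve homology classes.

\subsection*{The pattern}
Both surfaces contain $K_6$ with geodesic edges. For the torus, triangulate the plane by the lines $a\in\mathbb Z$, $b\in\mathbb Z$, $a+b\in\mathbb Z$ and label the lattice point $(a,b)$ by $a+3b\in\mathbb Z_7$. The neighbors $\pm(1,0),\pm(-1,1),\pm(0,1)$ of the origin receive the six nonzero labels $\pm1,\pm2,\pm3$. The quotient by the lattice of points with label $0$ is therefore a triangulation of a torus with 1-skeleton $K_7$, and a linear map identifies this torus with $\mathbb R^2/\mathbb Z^2$. Delete one vertex. For the projective plane, project the icosahedron radially to $S^2$. A vertex, its five neighbors and the antipodes of these six points are all twelve vertices, so the antipodal quotient of the graph is $K_6$. This is where it matters that $\Sigma$ is not the sphere.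

Fix such an embedding $K\subset\Sigma$ of $K_6$. For a triangle $C$ of $K$, let $C^{*}$ be the triangle on the other three vertices. The \emph{pattern} $\mathcal P\subset\Sigma$ is the polygonal set formed by the union of
\begin{itemize}
\item[(P1)] the graph $K$;
\item[(P2)] for each nonzero class in $H_1(\Sigma;\mathbb Z_2)$, a simple closed geodesic in that class: on the torus the images of the lines through the origin in the directions $(1,0)$, $(0,1)$, $(1,1)$, and on the projective plane a projective line;
\item[(P3)] if $\Sigma$ is the torus, for each triangle $C$ of $K$, pairwise disjoint polygonal simple closed curves $C^{(1)},\dots,C^{(k)}$ that are disjoint from $C^{*}$ and satisfy $[C^{(j)}]=[C]$.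
\end{itemize}
For (P3), note that a simple closed curve on an orientable surface has an annular neighborhood. Take one for $C$ that is thin enough to miss $C^{*}$, and take $k$ disjoint curves parallel to $C$ in it. Different curves of the pattern may cross, apart from the disjointness just required.

\begin{lemma}\label{lem:endgame}
Let $g\in H$, let $G$ be a graph embedded in $\Sigma$ that contains $g\mathcal P$ as a subgraph, and let $f$ be a spatial embedding of $G$. Assume:
\begin{itemize}
\item[\rm(H)] $\lambda(C,z)=0$ for every cycle $C\subseteq g\mathcal P$ and every even subgraph $z\subseteq g\mathcal P$ disjoint from $C$ with $[z]=0$.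
\end{itemize}
Then $f$ contains a $k$-keyring. (For the projective plane, {\rm(H)} is contradictory.)
\end{lemma}

\begin{proof}
Theorem~\ref{thm:CG}, applied to the subdivided $K_6$ given by $gK$, yields a triangle $C$ of $K$ such that $C_1=gC^{*}$ and $C_2=gC$ have $\lambda(C_1,C_2)=1$. If $[C_2]=0$, then (H) with $z=C_2$ gives $\lambda(C_1,C_2)=0$; by (L1) the same follows if $[C_1]=0$. So both classes are nonzero. On the projective plane this contradicts (I2). On the torus let $Y_j=gC^{(j)}$ for $1\le j\le k$. The even subgraph $C_2+Y_j\subseteq g\mathcal P$ is disjoint from $C_1$ and has class $0$, so (H) and (L2) give $\lambda(C_1,Y_j)=\lambda(C_1,C_2)=1$. The $Y_j$ are pairwise disjoint, and $(C_1;Y_1,\dots,Y_k)$ is a $k$-keyring.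
\end{proof}

On the torus, (I1) shows that the two triangles found in this proof are homologous, as are the Hopf fibers of Section~\ref{sec:intro}; hypothesis (H) forces the picture of the standard torus.

\subsection*{Faces}
To obtain (H) we break a null-homologous $z$ into small pieces. Let $\mathcal T$ be a simplicial triangulation of $\Sigma$ with 1-skeleton $\Gamma$. A \emph{face} is a closed triangle $F$ of $\mathcal T$. Every edge lies in exactly two faces, the faces at a vertex are arranged cyclically with consecutive ones sharing an edge, and two subcomplexes that meet have a common vertex. For a set $B$ of faces let $|B|$ be their union and let $\partial B=\sum_{F\in B}\partial F$, the set of edges that lie in exactly one member of $B$. An even subgraph $z$ of $\Gamma$ has $[z]=0$ if and only if $z=\partial B$ for some $B$. As an argument of $\lambda$ or a member of a keyring, $F$ stands for the cycle $\partial F$. A spatial embedding is defined on the graph only, so the image of $\partial F$ comes with no disc and may well be linked with other cycles.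

\begin{lemma}\label{lem:fill}
Let $A$ be a cycle of $\Gamma$ and let $z$ be an even subgraph of $\Gamma$ disjoint from $A$ with $[z]=0$. There is a set $R$ of faces with $\partial R=z$ such that no member of $R$ meets $A$.
\end{lemma}

\begin{proof}
Write $z=\partial R_0$. Since every edge lies in two faces, the set $R_1$ of faces not in $R_0$ also has boundary $z$. Let $v$ be a vertex not on $z$. Consecutive faces at $v$ share an edge that is not in $\partial R_0$, so both belong to $R_0$ or both belong to $R_1$. Hence all faces at $v$ belong to the same $R_\epsilon$. Adjacent vertices of $A$ lie in a common face, so $\epsilon$ is the same for all vertices of the connected graph $A$. A face that meets $A$ contains a vertex of $A$ and thus belongs to $R_\epsilon$. Take $R=R_{1-\epsilon}$.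
\end{proof}

Now the ideal case is easy. Suppose that $\mathcal P$ is a subcomplex of $\mathcal T$ and that $f$ is a spatial embedding of $\Gamma$ with $\lambda(C,F)=0$ for every cycle $C$ and every face $F$ disjoint from $C$. For $C$ and $z$ as in (H), take $R$ from Lemma~\ref{lem:fill}. Then $\lambda(C,z)=\sum_{F\in R}\lambda(C,F)=0$, so (H) holds and $f$ contains a $k$-keyring.

In a general embedding some faces are linked with some cycles. We will show that, in the absence of a keyring, all such faces cluster around a set of faces whose size is bounded in terms of $k$ alone. Two difficulties remain. The set $R$ may contain the exceptional faces even when $z$ and $C$ are far from them; this is the subject of Section~\ref{sec:rings}. And the position of the exceptional faces depends on $f$, whereas the pattern is fixed in advance; so Section~\ref{sec:graph} provides many copies of the pattern, arranged so that a few small spots cannot meet all of them.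

\section{Rings around exceptional faces}\label{sec:rings}

Let $\mathcal T$ and $\Gamma$ be as above. The \emph{star} $\operatorname{St}(B)$ of a set $B$ of faces is the set of faces that meet $|B|$, and $\operatorname{St}^t$ is the $t$-fold iterate. We have $B\subseteq\operatorname{St}(B)$ and $\operatorname{St}(B\cup B')=\operatorname{St}(B)\cup\operatorname{St}(B')$.

Consider first $k=2$ and a single face $\sigma$, as in Figure~\ref{fig:rings}. Let $z$ be a cycle that bounds a disc $|R|$ around $\sigma$, let $A$ be a cycle outside the disc, and suppose that $\lambda(A,F)=0$ for all faces $F\in R$ except possibly those that meet $\sigma$. Let $z_1$ and $z_2$ be the boundaries of $\operatorname{St}(\sigma)$ and $\operatorname{St}^2(\sigma)$. The faces between $z$ and $z_t$ do not meet $\sigma$, and their boundaries add up to $z+z_t$. Hence $\lambda(A,z)=\lambda(A,z_1)=\lambda(A,z_2)$. If the common value is $1$, then $(A;z_1,z_2)$ is a 2-keyring. So the faces at $\sigma$ either contribute nothing to $\lambda(A,z)$ or produce the link we want.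

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7,x={(1cm,0cm)},y={(0.5cm,0.866cm)}]
\begin{scope}
\clip (0,-3)--(4,-3)--(4,0)--(0,4)--(-3,4)--(-3,0)--cycle;
\fill[gray!20] (0,-1)--(2,-1)--(2,0)--(0,2)--(-1,2)--(-1,0)--cycle;
\fill[gray!60] (0,0)--(1,0)--(0,1)--cycle;
\foreach \i in {-3,...,4}{
\draw[gray!60,thin] (\i,-4)--(\i,5);
\draw[gray!60,thin] (-4,\i)--(5,\i);
\draw[gray!60,thin] ({\i+4},-4)--({\i-5},5);}
\end{scope}
\draw[thick] (0,-1)--(2,-1)--(2,0)--(0,2)--(-1,2)--(-1,0)--cycle;
\draw[thick] (0,-2)--(3,-2)--(3,0)--(0,3)--(-2,3)--(-2,0)--cycle;
\draw[very thick] (0,-3)--(4,-3)--(4,0)--(0,4)--(-3,4)--(-3,0)--cycle;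
\node at (0.333,0.333) {$\sigma$};
\node[fill=white,inner sep=1pt] at (1,-1) {$z_1$};
\node[fill=white,inner sep=1pt] at (1.5,-2) {$z_2$};
\node[fill=white,inner sep=1pt] at (2,-3) {$z$};
\end{tikzpicture}
\caption{A face $\sigma$ (dark), the faces that meet it (light), and the disjoint rings $z_1=\partial\operatorname{St}(\sigma)$ and $z_2=\partial\operatorname{St}^2(\sigma)$ inside a cycle $z$. If a cycle $A$ outside $z$ has even linking number with the boundary of every unshaded face, then its linking numbers with $z$, $z_1$ and $z_2$ have the same parity.}\label{fig:rings}
\end{figure}

In general an iterated star need not be a disc, its boundary need not be a single cycle, and only part of it need lie in $R$. The right rings are the boundaries of the parts that lie in $R$.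

\begin{lemma}\label{lem:stars}
Let $B$ be a set of faces.
\begin{itemize}
\item[\rm(a)] The even subgraphs $\partial\operatorname{St}^t(B)$, $t\ge1$, are pairwise disjoint.
\item[\rm(b)] If $R$ is a set of faces and $\partial R$ is disjoint from $|B|$, then $\partial(R\cap B)\subseteq\partial B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $B'$ be a set of faces and $v$ a vertex in $|B'|$. All faces at $v$ belong to $\operatorname{St}(B')$, so no edge at $v$ belongs to $\partial\operatorname{St}(B')$. Thus $\partial\operatorname{St}(B')$ has no vertex in $|B'|$. For $1\le s<t$ apply this to $B'=\operatorname{St}^{t-1}(B)$ and note that $\partial\operatorname{St}^s(B)\subseteq|\operatorname{St}^{s}(B)|\subseteq|B'|$.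

(b) Let $e\in\partial(R\cap B)$, so exactly one of the two faces at $e$ lies in $R\cap B$. If $e\notin\partial B$, then both faces at $e$ lie in $B$, so exactly one of them lies in $R$, and $e\in\partial R$. But $e\subseteq|B|$, a contradiction.
\end{proof}

\begin{lemma}[Ring lemma]\label{lem:ring}
Let $f$ be a spatial embedding of $\Gamma$ without a $k$-keyring. Let $B$ be a set of faces, $A$ a cycle of $\Gamma$ and $z$ an even subgraph of $\Gamma$ with $[z]=0$, such that $A$, $z$ and $|\operatorname{St}^k(B)|$ are pairwise disjoint. If $\lambda(A,F)=0$ for every face $F\notin\operatorname{St}(B)$ disjoint from $A$, then $\lambda(A,z)=0$.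
\end{lemma}

\begin{proof}
Take $R$ from Lemma~\ref{lem:fill}. For $1\le t\le k$ let $B_t=\operatorname{St}^t(B)$ and $z_t=\partial(R\cap B_t)$. Since $z=\partial R$ is disjoint from $|B_t|\subseteq|B_k|$, Lemma~\ref{lem:stars}(b) gives $z_t\subseteq\partial B_t$, and by Lemma~\ref{lem:stars}(a) the $z_t$ are pairwise disjoint. They lie in $|B_k|$, so they are disjoint from $A$. Now
\[
z=z_t+\sum_{F\in R\setminus B_t}\partial F .
\]
Each $F$ in the sum is disjoint from $A$ because $F\in R$, and $F\notin\operatorname{St}(B)$ because $\operatorname{St}(B)\subseteq B_t$. So $\lambda(A,F)=0$, and $\lambda(A,z)=\lambda(A,z_t)$ for $t=1,\dots,k$. If this value were $1$, then (L3) would give cycles $Y_t\subseteq z_t$ with $\lambda(A,Y_t)=1$, and $(A;Y_1,\dots,Y_k)$ would be a $k$-keyring.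
\end{proof}

\section{The graph $G$}\label{sec:graph}

The order of the choices matters. The proof will bound the number of spots by $2M+3k$, independently of the triangulation. We therefore fix the number of copies of the pattern first, and only then choose a triangulation so fine that each spot meets at most two copies. Put
\[
N=2(2M+3k).
\]

\subsection*{Copies of the pattern}
The copies cannot be disjoint, but like curves in general position they can avoid triple points.

\begin{lemma}\label{lem:copies}
There are $g_1,\dots,g_N\in H$ and $\delta>0$ such that every subset of $\Sigma$ of diameter less than $\delta$ meets at most two of the sets $\mathcal P_i=g_i\mathcal P$.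
\end{lemma}

\begin{proof}
We choose $g_1,g_2,\dots$ in turn so that any two of the $\mathcal P_i$ have finite intersection and no point lies in three of them. Suppose that $g_1,\dots,g_{i-1}$ are chosen, and let $Q$ be the finite set of points that lie in two of $\mathcal P_1,\dots,\mathcal P_{i-1}$. We need $g\in H$ such that $g\mathcal P\cap\mathcal P_j$ is finite for $j<i$ and $g\mathcal P\cap Q=\emptyset$. We show that the other $g$ form a null set for the Haar measure of $H$.

If $g\mathcal P\cap\mathcal P_j$ is infinite, then $ga$ and $b$ share a subsegment for some short segments $a$ of $\mathcal P$ and $b$ of $\mathcal P_j$. On the torus, $a$ and $b$ are then parallel and $g$ is the translation by an element of $\{y-x:x\in a,\ y\in b\}$, which is a segment and has area $0$. On the projective plane, $a$ and $b$ lie on the images of great circles with unit normals $u$ and $u'$, and $gu=\pm u'$. These $g$ form two cosets of a circle subgroup, a null set in the 3-dimensional group $SO(3)$. There are finitely many pairs $(a,b)$.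

For $q\in Q$ we have $q\in g\mathcal P$ if and only if $g^{-1}q\in\mathcal P$. The map $g\mapsto g^{-1}q$ pushes Haar measure forward to an $H$-invariant finite measure on $\Sigma$, which is a multiple of area because $H$ acts transitively. Since $\mathcal P$ has area $0$, these $g$ form a null set as well.

Finally, for distinct $a,b,c$ the continuous function $x\mapsto d(x,\mathcal P_a)+d(x,\mathcal P_b)+d(x,\mathcal P_c)$ is positive on the compact space $\Sigma$. Let $2\delta>0$ be the least of the minima over all triples. If a set of diameter less than $\delta$ met $\mathcal P_a,\mathcal P_b,\mathcal P_c$, the function would be less than $2\delta$ at a point of the set in $\mathcal P_a$.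
\end{proof}

\subsection*{The triangulation}
Fix $\eta\in(0,1/10)$ with $(4k+1)\eta<\delta$.

\begin{lemma}\label{lem:triang}
There is a simplicial triangulation $\mathcal T$ of $\Sigma$ with geodesic edges such that all faces have diameter at most $\eta$ and every $\mathcal P_i$ is a subcomplex.
\end{lemma}

\begin{proof}
Start with a triangulation by geodesic triangles $T$ of diameter at most $\eta$: on the torus a fine square grid with diagonals, and on the projective plane the radial projection of the icosahedron with each face cut into $n^2$ congruent triangles, $n$ large. Write each $\mathcal P_i$ as a finite union of short segments. A triangle $T$ and a short segment that meets it lie in one chart, where $T$ is convex. For each segment that meets the interior of $T$, draw the chord of $T$ along the line of the segment. Through each endpoint of such a segment in the interior of $T$, draw a second chord in another direction. The chords cut $T$ into convex polygons. Declare as vertices all corners of these polygons, for all $T$, and all endpoints of segments, and subdivide the sides of each polygon at the vertices on them. This is a cell decomposition of $\Sigma$ in which every closed cell is embedded and has a subcomplex as its boundary. Every segment is a union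 of edges, since its parts inside a triangle $T$ run along chords, its other parts run along sides of the $T$, and its endpoints are vertices. Add the midpoint of each edge and cone each polygon from an interior point. The result is the barycentric subdivision of the cell decomposition: its simplices correspond to chains of cells, so it is simplicial, and each of its triangles lies in some $T$.
\end{proof}

From now on $\mathcal T$ is this triangulation and $\Gamma$ is its 1-skeleton.

\begin{lemma}\label{lem:count}
For a set $S$ of faces and $0\le r\le 2k$, the set $|\operatorname{St}^r(S)|$ meets at most $2|S|$ of the $\mathcal P_i$, where $|S|$ in the bound denotes the number of faces in $S$.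
\end{lemma}

\begin{proof}
Let $\sigma\in S$. By induction on $r$, every point of $|\operatorname{St}^r(\sigma)|$ is within $r\eta$ of $\sigma$. So this set has diameter at most $(2r+1)\eta\le(4k+1)\eta<\delta$ and meets at most two of the $\mathcal P_i$. The set $\operatorname{St}^r(S)$ is the union of the sets $\operatorname{St}^r(\sigma)$, $\sigma\in S$.
\end{proof}

To avoid the double use of bars, we write $\#S$ for the number of faces in $S$ below.

\subsection*{Connectors}
To merge linked pairs of faces we need connectors. The graph $\Gamma$ need not contain them, since the faces may lie too close together for a cycle of $\Gamma$ to pass between them. We draw the connectors on the surface and add them to the graph.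

\begin{lemma}\label{lem:connector}
Let $X_1,\dots,X_k,Y_1,\dots,Y_k$ be pairwise disjoint faces. There is a polygonal simple closed curve $Z\subset\Sigma$ that misses every $Y_j$ and meets every $X_i$ in exactly one arc, which lies in an edge of $X_i$.
\end{lemma}

\begin{proof}
We use that the complement of finitely many pairwise disjoint polygonal discs in a connected surface is connected: enlarge the discs slightly, keeping them disjoint, and reroute paths along the enlarged boundary circles.

We construct polygonal discs $D_0\subset D_1\subset\dots\subset D_k$ such that $D_i$ meets $X_l$ in an arc $\alpha_l\subset\partial D_i$ inside an edge of $X_l$ for $l\le i$, and misses the other $2k-i$ faces. Let $D_0$ be a small triangle in the complement of the $2k$ faces, which is open, and nonempty because $\Sigma$ is connected. Given $D_{i-1}$, the union $E=D_{i-1}\cup X_1\cup\dots\cup X_{i-1}$ is a disc, being obtained from $D_{i-1}$ by gluing discs along disjoint boundary arcs. The discs $E,X_i,\dots,X_k,Y_1,\dots,Y_k$ are pairwise disjoint, so their complement $O$ is connected. Choose a point $p$ of $\partial D_{i-1}$ that is not a corner and lies on none of the arcs $\alpha_l$, and a point $p'$ in the interior of an edge of $X_i$. Join $p$ to $p'$ by a simple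 polygonal arc whose interior lies in $O$. Thicken the arc to a thin polygonal band that meets $E$ in a short arc of $\partial D_{i-1}$ around $p$, meets $X_i$ in a short arc $\alpha_i$ of the edge around $p'$, and otherwise lies in $O$. Let $D_i$ be the union of $D_{i-1}$ and the band. Then $Z=\partial D_k$ has the required properties.
\end{proof}

For each of the finitely many ordered families $(X_1,\dots,X_k,Y_1,\dots,Y_k)$ of pairwise disjoint faces, fix a curve $Z$ as in Lemma~\ref{lem:connector}. Let $G$ be the union of $\Gamma$ and all these curves. It is a finite union of short segments, and with the endpoints of the segments and the isolated intersection points of pairs of segments as vertices it is a graph embedded in $\Sigma$. It contains a subdivision of $\Gamma$, so a spatial embedding of $G$ restricts to one of $\Gamma$, and disjoint cycles of $\Gamma$ are disjoint cycles of $G$. Each curve $Z$ is a connector in $G$ for the cycles $\partial X_i,\partial Y_j$ of its family. \emph{Face} continues to mean a face of $\mathcal T$, even though the added curves cut across faces.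

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose that $f$ is a spatial embedding of $G$ without a $k$-keyring. We establish the vanishing of $\lambda$ in four steps: for two faces, for a face and a null-homologous even subgraph, for a face and an arbitrary cycle, and for a cycle and a null-homologous even subgraph. Steps 1 and 3 set aside a bounded number of faces; Steps 2 and 4 apply the ring lemma around them.

\subsection*{Step 1: face and face}
Call a family of pairs of faces $(X_i,Y_i)$, $1\le i\le m$, \emph{linked} if the $2m$ faces are pairwise disjoint and $\lambda(X_i,Y_i)=1$ for all $i$. A linked family has $m<M$. Otherwise Lemma~\ref{lem:select} selects $k$ of its pairs with $\lambda(X_i,Y_j)=\delta_{ij}$, the graph $G$ contains a connector for them, and Lemma~\ref{lem:merge} gives a $k$-keyring. This is the only use of the connectors.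

Fix a linked family that is maximal under inclusion (it may be empty), and let $S_1$ be the set of its faces, so $\#S_1<2M$. Put $U_t=\operatorname{St}^t(S_1)$. A face outside $U_1$ is disjoint from all members of $S_1$. Two disjoint such faces with $\lambda=1$ could be added to the family, so maximality gives:
\begin{equation}\label{eq:ff}
\lambda(F,F')=0\quad\text{for all disjoint faces } F,F'\notin U_1 .
\end{equation}

\subsection*{Step 2: face and null-homologous subgraph}
We claim:
\begin{equation}\label{eq:fz}
\begin{gathered}
\lambda(F,z)=0\ \text{ for every face } F\notin U_{k+1} \text{ and every even subgraph } z \text{ of }\Gamma\\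
\text{with } [z]=0 \text{ that is disjoint from } F \text{ and } |U_k| .
\end{gathered}
\end{equation}
Apply Lemma~\ref{lem:ring} with $B=S_1$ and $A=\partial F$. The face $F$ misses $|U_k|$ because $F\notin U_{k+1}=\operatorname{St}(U_k)$. A face $F'\notin U_1$ disjoint from $\partial F$ is disjoint from $F$, and $F\notin U_1$, so $\lambda(F,F')=0$ by \eqref{eq:ff}. The lemma gives \eqref{eq:fz}.

\subsection*{Step 3: face and cycle}
Property (H) concerns cycles $C$ with $[C]\ne0$ as well, and to apply the ring lemma with $A=C$ we need $\lambda(C,F)=0$ for most faces $F$. Such a $C$ is not a sum of face boundaries, so \eqref{eq:fz} does not apply to it directly. But \eqref{eq:fz} does show that $\lambda(F,C)$ depends only on the class of $C$. Hence a face that links one cycle links every admissible cycle in its class, and many such faces link one common cycle.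

Call a face $F\notin U_{k+1}$ \emph{exceptional} if there is a cycle $C$ of $\Gamma$ disjoint from $F$ and $|U_k|$ with $\lambda(F,C)=1$. By \eqref{eq:fz}, the class $x=[C]$ is nonzero; we say that $F$ is exceptional \emph{for $x$}. If $C'$ is any cycle of $\Gamma$ disjoint from $F$ and $|U_k|$ with $[C']=x$, then \eqref{eq:fz} applies to $z=C+C'$ and gives $\lambda(F,C')=\lambda(F,C)=1$.

Let $S_2$ be a set of pairwise disjoint exceptional faces that is maximal under inclusion. We claim that $\#S_2<3k$. Otherwise, since $H_1(\Sigma;\mathbb Z_2)$ has at most three nonzero classes, there are distinct $F_1,\dots,F_k\in S_2$ that are exceptional for the same class $x$. By Lemma~\ref{lem:count}, the set $|U_k|\cup F_1\cup\dots\cup F_k$ meets at most $2\#S_1+2k<N$ of the copies, so it misses some $\mathcal P_i$. By (P2), $\mathcal P_i$ contains a simple closed curve $C$ with $[C]=x$, and $C$ is a cycle of $\Gamma$ because $\mathcal P_i$ is a subcomplex of $\mathcal T$. Then $\lambda(F_j,C)=1$ for all $j$, and $(C;F_1,\dots,F_k)$ is a $k$-keyring, a contradiction.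

Put $B=U_k\cup S_2$, so that $\operatorname{St}(B)=U_{k+1}\cup\operatorname{St}(S_2)$. A face $F\notin\operatorname{St}(B)$ is not in $U_{k+1}$ and is disjoint from all members of $S_2$. By maximality of $S_2$ it is not exceptional, which means:
\begin{equation}\label{eq:fc}
\begin{gathered}
\lambda(F,C)=0\ \text{ for every face } F\notin\operatorname{St}(B) \text{ and every cycle } C \text{ of }\Gamma\\
\text{that is disjoint from } F \text{ and } |U_k| .
\end{gathered}
\end{equation}

\subsection*{Step 4: cycle and null-homologous subgraph}
Let
\[
W=\operatorname{St}^k(B)=\operatorname{St}^{2k}(S_1)\cup\operatorname{St}^{k}(S_2).
\]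
Let $C$ be a cycle of $\Gamma$ and $z$ an even subgraph of $\Gamma$ with $[z]=0$, such that $C$, $z$ and $|W|$ are pairwise disjoint. Since $U_k\subseteq B\subseteq W$, the cycle $C$ is disjoint from $|U_k|$. By \eqref{eq:fc} and (L1), $\lambda(C,F)=0$ for every face $F\notin\operatorname{St}(B)$ disjoint from $C$. Lemma~\ref{lem:ring} with $A=C$ gives $\lambda(C,z)=0$.

\subsection*{Conclusion}
By Lemma~\ref{lem:count}, $|W|$ meets at most $2\#S_1+2\#S_2<2(2M+3k)=N$ of the copies. Fix $i$ with $\mathcal P_i\cap|W|=\emptyset$. The copy $\mathcal P_i$ is a subgraph of $\Gamma$, and Step 4 shows that it satisfies (H). By Lemma~\ref{lem:endgame}, $f$ contains a $k$-keyring, contrary to the assumption. This proves Theorem~\ref{thm:main}. \qed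

\section{Other surfaces and large face-width}\label{sec:surfaces}

Closed surfaces are compact, connected and without boundary. We say that a graph has the \emph{$k$-keyring property} if each of its spatial embeddings contains a $k$-keyring.

\begin{lemma}\label{lem:allsurf}
For every closed surface $\Sigma\ne S^2$ and every $k\ge2$, some simple graph embedded in $\Sigma$ has the $k$-keyring property.
\end{lemma}

\begin{proof}
The graph $G$ of Theorem~\ref{thm:main} is simple after subdivision, and it misses a disc of the torus, respectively of the projective plane. So it embeds in the torus minus a disc, respectively in the M\"obius band. By the classification of surfaces, an orientable closed surface other than $S^2$ contains a torus minus a disc, and a non-orientable one contains a M\"obius band.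
\end{proof}

\begin{theorem}\label{thm:surfaces}
Let $\Sigma$ be a closed surface and $n\ge2$. There is an intrinsically $n$-linked graph embeddable in $\Sigma$ if and only if $\Sigma\ne S^2$.
\end{theorem}

\begin{proof}
Let $\Sigma\ne S^2$ and apply Lemma~\ref{lem:allsurf} with $k=\max(n-1,2)$. Deleting some of the $Y_i$ from a keyring leaves a keyring, so every spatial embedding of the graph contains an $(n-1)$-keyring, which is a non-split link of $n$ components by Lemma~\ref{lem:nonsplit}.

A graph embeddable in $S^2$ is planar. Embed it in a plane in $\mathbb R^3$ and consider $n\ge2$ disjoint cycles. Each bounds a disc in the plane; take a cycle whose disc is minimal under inclusion. This disc misses the other cycles, since a cycle inside it would bound a smaller disc. The boundary of a thin neighborhood of the disc in $\mathbb R^3$ is a sphere that splits the link.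
\end{proof}

The graph $G$ was tailored to the proof, but the graph minor theory of Robertson and Seymour transfers the conclusion to all sufficiently dense graphs on a surface. A graph $H$ is a \emph{minor} of $G'$ if it can be obtained from a subgraph of $G'$ by contracting edges that are not loops. For a graph embedded in a closed surface $\Sigma\ne S^2$, the \emph{face-width} or \emph{representativity} is the least number of points in which a noncontractible closed curve in $\Sigma$ meets the graph. Robertson and Seymour \cite{RS} proved that for every closed surface $\Sigma\ne S^2$ and every graph $H$ embedded in $\Sigma$ there is a number $w$ such that every graph embedded in $\Sigma$ with representativity at least $w$ contains $H$ as a minor.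

\begin{lemma}\label{lem:minor}
If a minor of $G'$ has the $k$-keyring property, then so does $G'$.
\end{lemma}

\begin{proof}
A keyring in a subgraph is a keyring in the graph, so it suffices to treat $H'=G'/e$ for an edge $e$ with distinct ends. Let $v_e$ be the vertex of $H'$ to which $e$ is contracted, and let $f$ be a spatial embedding of $G'$. Take a thin regular neighborhood $D$ of the arc $f(e)$. It is a PL ball, and $D\cap f(G')$ is a tree $T$ that consists of $f(e)$ and initial segments of the other edges at the ends of $e$; these segments end at points of $\partial D$. Replace $T$ by the cone over these points from an interior point of $D$. This defines a spatial embedding $f'$ of $H'$ that agrees with $f$ outside $D$.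

A cycle of $H'$ that avoids $v_e$ is a cycle of $G'$ that avoids the ends of $e$, and its images under $f$ and $f'$ coincide and miss $D$. A cycle $C$ of $H'$ through $v_e$ has $f'(C)\cap D$ equal to an arc between two points $a,b\in\partial D$. Replacing this arc by the path from $a$ to $b$ in $T$ gives the image of a cycle $\tilde C$ of $G'$, whose edge set is that of $C$, possibly with $e$ added. Let $C'$ be a cycle of $H'$ disjoint from $C$. Then $C'$ avoids $v_e$, so it is disjoint from $\tilde C$. The sum $f'(C)+f(\tilde C)$ is a mod 2 cycle in the ball $D$, which misses $f(C')$, so $f'(C)$ and $f(\tilde C)$ have the same class in $H_1(S^3\setminus f(C');\mathbb Z_2)$. At most one cycle of a $k$-keyring of $f'$ passes through $v_e$, so the keyring lifts to a $k$-keyring of $f$.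
\end{proof}

For $m\ge3$, the \emph{toroidal grid} $C_m\square C_m$ is the image of the lines $x\in\mathbb Z$ and $y\in\mathbb Z$ in the torus $\mathbb R^2/(m\mathbb Z)^2$, with the images of the lattice points as vertices.

\begin{theorem}\label{thm:facewidth}
For every closed surface $\Sigma\ne S^2$ and every $k\ge2$ there is a number $w$ such that every graph embedded in $\Sigma$ with face-width at least $w$ has a $k$-keyring in each of its spatial embeddings, and so is intrinsically $(k+1)$-linked. In particular, for every $n\ge2$ there is $m(n)$ such that $C_m\square C_m$ is intrinsically $n$-linked for all $m\ge m(n)$.
\end{theorem}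

\begin{proof}
Let $H$ be the graph of Lemma~\ref{lem:allsurf} and let $w$ be the number given by the theorem of Robertson and Seymour. The first statement follows from Lemmas~\ref{lem:minor} and~\ref{lem:nonsplit}. For the second, we show that $C_m\square C_m$ has face-width at least $m$. A noncontractible closed curve lifts to a path from a point $p$ to $p+(am,bm)$ with integers $(a,b)\ne(0,0)$, and by symmetry we may take $a\neq0$. Along the path the $x$-coordinate takes all values in an interval of length $m$. So the curve meets each of the $m$ disjoint circles $x\equiv i \pmod m$, $0\le i<m$, and these circles lie in the graph. Apply the first statement to the torus with $k=\max(n-1,2)$, and pass to an $(n-1)$-keyring.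
\end{proof}

\section{The linking pattern modulo 2}\label{sec:sharp}

One may ask whether Theorem~\ref{thm:main} can say something about $\lambda(Y_i,Y_j)$. Spatial embeddings that extend to the surface, or to the surface minus a disc, limit what can be forced. The \emph{linking graph} of a family of pairwise disjoint cycles has the cycles as vertices, and two of them are joined when their linking number is odd.

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[\rm(a)] Every graph that embeds in the projective plane has a spatial embedding in which the linking graph of every family of pairwise disjoint cycles is a star plus isolated vertices (possibly without edges). So three pairwise oddly linked cycles cannot be forced on the projective plane.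
\item[\rm(b)] Every graph that embeds on the torus has a spatial embedding in which the linking graph of every such family is a complete graph plus isolated vertices. So on the torus one cannot force three disjoint cycles with exactly two odd linkings.
\end{itemize}
\end{proposition}

\begin{proof}
In both parts the graph lies in a surface $S\subset S^3$. Call a cycle \emph{inessential} if it bounds a disc in $S$, and \emph{essential} otherwise. Let $C$ bound a disc in $S$ and let $C'$ be disjoint from $C$. If $C'$ lies outside the disc, then $C$ bounds a disc that misses $C'$. If $C'$ lies inside, then $C'$ bounds a smaller disc that misses $C$. In both cases $\lambda(C,C')=0$ by (L4) and (L1). So inessential cycles are isolated vertices of the linking graph.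

(a) The graph misses a closed disc $\Delta\subset\mathbb{RP}^2$. Let $S$ be the M\"obius band $\mathbb{RP}^2\setminus\operatorname{int}\Delta$, embedded in $S^3$. By (I2), a family of disjoint cycles contains at most one cycle with nonzero class in $H_1(\mathbb{RP}^2;\mathbb Z_2)$. It suffices to show that $\lambda(b,b')=0$ for disjoint essential cycles $b,b'$ of class $0$; then every edge of the linking graph contains the cycle of nonzero class.

A simple closed curve $b$ of class $0$ separates $\mathbb{RP}^2$ into two compact surfaces with boundary $b$. Their Euler characteristics are at most $1$ and add up to $1$, so they are a disc $D_b$ and a M\"obius band $M_b$. As $b$ is essential in $S$, the disc $D_b$ is not contained in $S$; since $\Delta$ is connected and misses $b$, we get $\Delta\subset D_b$ and $M_b\subset S$. The same holds for $b'$. If $b'\subset D_b$, then $b'$ bounds a disc inside $D_b$ that misses $b$; this disc is $D_{b'}$, so $b\subset M_{b'}$. After exchanging the names if necessary, we therefore have $b'\subset M_b$. Then the connected set $D_b$ misses $b'$ and shares $\Delta$ with $D_{b'}$, so it lies in the interior of $D_{b'}$. Thus $M_{b'}\subset S$ is a compact surface with boundary $b'$ that misses $b$, and $\lambda(b,b')=0$ by (L4).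

(b) Let $S$ be the standard unknotted torus. Let $a,b,c$ be disjoint essential cycles. The complement of $a$ in $S$ is an open annulus, in which $b$ and $c$ do not bound discs. So $b$ and $c$ together bound a subannulus, which misses $a$, and $\lambda(a,b)=\lambda(a,c)$ by (L4) and (L2). For four disjoint essential cycles this gives $\lambda(a,b)=\lambda(a,c)=\lambda(c,a)=\lambda(c,d)$. Hence $\lambda$ has the same value on all pairs of essential cycles of a family: they are all pairwise joined, or the linking graph has no edges.
\end{proof}

Let $(Z;Y_1,\dots,Y_k)$ be a keyring with $k\ge2$. In the embedding of part (a), the vertex $Z$ has degree $k\geq 2$ and is therefore the center of the star, so $\lambda(Y_i,Y_j)=0$ for all $i\ne j$. In the embedding of part (b), all $k+1$ cycles belong to the complete graph, so $\lambda(Y_i,Y_j)=1$ for all $i\neq j$. Hence the conclusion of Theorem~\ref{thm:main} cannot be strengthened on both surfaces simultaneously by prescribing values $\lambda(Y_i,Y_j)$.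

\begin{thebibliography}{9}

\bibitem{CG}
Conway and Gordon, J. Graph Theory 7 (1983) 445--453.

\bibitem{PL}
Problem Lists On Spatial Graphs, \texttt{http://www.f.waseda.jp/taniyama/SG2010/problem.pdf}.

\bibitem{RS}
Robertson and Seymour, Graph Minors VII, J. Combin. Theory Ser. B 45 (1988) 212--254.

\end{thebibliography}
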